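# Surgery and Spaces of Metrics with Few Harmonic Spinors

## 1. The complement of a surgery sphere and metrics $\gamma\oplus\sigma_l$ on its end

Let $M$ be a connected closed spin manifold of dimension $n\ge 3$, let $1\le k\le n-2$, and put $l:=n-k-1$, so that $1\le l\le n-2$ as well. Fix an embedding $\iota:S^k\times\overline B{}^{l+1}\to M$ and write $S^k$ also for the sphere $\iota(S^k\times 0)$. Points of the tube are written $(x,w)$ with $w=ry$, $r=|w|$, $y\in S^l$. Substitute $r=e^{-t}$. Then
$$N_\infty:=M\setminus S^k$$
is an open manifold with one end $[0,\infty)_t\times S^k\times S^l$.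

Let $\sigma_j$ be the round unit metric on $S^j$ and $\delta$ the flat metric on $B^{l+1}$. Suppose a metric $g$ on $M$ is equal to $h+\delta$ on $\{r\le e^{-T}\}$, where $h$ is a metric on $S^k$. Since $dr=-e^{-t}dt$,
$$e^{2t}\bigl(h+dr^2+r^2\sigma_l\bigr)=\bigl(dt^2+e^{2t}h\bigr)\oplus\sigma_l .\tag{1}$$
So after a conformal change the linking sphere $S^l$ has constant size $1$, and all the rest of the geometry sits in a metric $\gamma=dt^2+e^{2t}h$ on $[T,\infty)\times S^k$. We now forget the special shape of $\gamma$.

**Definition.** For an integer $T\ge1$ let $\mathcal G_T$ be the set of complete metrics on $N_\infty$ that have the form $\gamma\oplus\sigma_l$ on $\{t\ge T\}$, with $\gamma$ any Riemannian metric on $[T,\infty)\times S^k$. It carries the $C^\infty_{loc}$ topology (uniform convergence of all derivatives on compact sets).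

**Example.** In $S^n\subset\mathbb R^{k+1}\times\mathbb R^{l+1}$ write points as $(\cos s\,x,\sin s\,y)$ with $x\in S^k$, $y\in S^l$, $0\le s\le\frac\pi2$. The round metric is $ds^2+\cos^2 s\,\sigma_k+\sin^2 s\,\sigma_l$. Divide by $\sin^2 s$ and put $\sinh\tau=\cot s$. Then $\cosh\tau=1/\sin s$, so $d\tau=-ds/\sin s$, and we get $d\tau^2+\sinh^2\tau\,\sigma_k+\sigma_l$. Thus $S^n\setminus S^k$ is conformal to $\mathbb H^{k+1}\times S^l$, and the sphere $S^k=\{s=0\}$ sits at $\tau=\infty$.

Two facts make this construction useful, and the talk consists of proving and combining them.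

- On the end, the Dirac operator of $\gamma\oplus\sigma_l$ has a lower bound that depends only on $l$, for every $\gamma$ whatsoever (Lemma 2). Hence $\gamma$ may be changed arbitrarily, far out, without creating $L^2$ harmonic spinors.
- The manifold $N_\infty$ does not remember which side it came from. Surgery on $\iota$ produces
$$\widetilde M=N_\infty\cup(B^{k+1}\times S^l),\qquad (x,ry)\sim(rx,y),\quad 0<r<1,\tag{2}$$
and therefore $N_\infty=\widetilde M\setminus(\{0\}\times S^l)$ too, with the same end coordinates $(t,x,y)$.

The purpose is to compare the spaces of metrics on $M$ and on $\widetilde M$ that have few harmonic spinors. The metric $dt^2+\sigma_k+\sigma_l$ on the end is of the form $\gamma\oplus\sigma_l$ and also of the form $\gamma'\oplus\sigma_k$, and this is where the two sides will meet.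

## 2. Harmonic spinors, minimal metrics, and the statements

All manifolds are smooth, and $\dim\ker$ means complex dimension. A spin structure is a double cover, non-trivial on fibers, of the bundle of oriented frames; in this form it does not depend on the metric. A metric $g$ then gives a spinor bundle $\Sigma_g$ with Clifford multiplication, $e\cdot e=-|e|^2$, and the Dirac operator $D^g=\sum e_i\cdot\nabla_{e_i}$. For a possibly non-compact manifold, $\ker_{L^2}D^g$ is the space of $L^2$ spinors $\varphi$ with $D^g\varphi=0$; these are smooth by elliptic regularity. Surgery as in (2) is spin-compatible: the spin structures of $M$ and $\widetilde M$ restrict to the same spin structure on $N_\infty$.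

The circle shows how a spin structure matters. Either the frame $\partial_\theta$ lifts to a closed loop in the double cover, and spinors are $2\pi$-periodic functions, or it lifts to a non-closed path, and spinors satisfy $\psi(\theta+2\pi)=-\psi(\theta)$. In both cases $D=f\,\partial_\theta$ with $f^2=-1$. In the periodic case the kernel consists of the constants and has dimension $1$; in the antiperiodic case it is $0$.

For every metric on $M$ there is the topological lower bound $\dim\ker D^g\ge d(M)$, where
$$d(M)=\begin{cases} |\hat A(M)|, & n\equiv 0 \pmod 4,\\ 1, & n\equiv 1 \pmod 8 \text{ and } \alpha([M])\neq 0,\\ 2, & n\equiv 2 \pmod 8 \text{ and } \alpha([M])\neq 0,\\ 0, & \text{otherwise,}\end{cases}\tag{3}$$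
and $\alpha:\Omega^{\mathrm{spin}}_n\to KO_n(\mathrm{pt})$ is the $\alpha$-genus.

**Definition.** A metric is minimal if equality holds. Let $\mathcal{Riem}(M)$ be the space of all metrics with the $C^\infty$ topology, $\mathcal R^{\min}(M)$ the subspace of minimal metrics, $\mathcal R^{\mathrm{inv}}(M)$ the subspace of metrics with $D^g$ invertible, and for $m\in\mathbb Z_{\ge0}$
$$\mathcal R^{\le m}(M)=\{g\in\mathcal{Riem}(M):\dim\ker D^g\le m\}.$$

By the bound, $\mathcal R^{\min}(M)=\mathcal R^{\le d(M)}(M)$. When $\alpha([M])=0$, $\mathcal R^{\min}(M)=\mathcal R^{\mathrm{inv}}(M)=\mathcal R^{\le0}(M)$.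

**Example.** On the flat torus $T^3$, $D^2=-\sum\partial_j^2$ on $\mathbb C^2$-valued functions, so the kernel consists of constants. If the spin structure is periodic in all three directions the kernel has dimension $2$; since $d(T^3)=0$, this metric is not minimal. If one direction is antiperiodic, no non-zero constant is allowed, the kernel is $0$, and the flat metric is minimal.

Two spaces are weakly homotopy equivalent, written $\simeq$, if a zigzag of weak homotopy equivalences joins them. A weak homotopy equivalence is a map that is bijective on $\pi_0$ and an isomorphism on all homotopy groups at all base points.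

**Theorem A.** Let $n\ge3$, let $M^n$ be connected closed spin, and let $\widetilde M$ be obtained from $M$ by a spin-compatible surgery of dimension $k$, $1\le k\le n-2$. Then for every $m\ge0$ there is a zigzag of weak homotopy equivalences between $\mathcal R^{\le m}(M)$ and $\mathcal R^{\le m}(\widetilde M)$.

**Corollary.** If $\widetilde M$ arises from $M$ by a sequence of surgeries of dimensions $1\le k\le n-2$, then $\mathcal R^{\min}(M)\simeq\mathcal R^{\min}(\widetilde M)$.

The Corollary says that Conjecture 3.0.1 of "On the spin cobordism invariance of the homotopy type of the space" is true. Conjecture 2.2.4 of that text, which concerns $\mathcal R^{\mathrm{inv}}$ when $\alpha([M])=0$, is not used; that case is included.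

**Theorem B.** Let $n\ge3$ and let $M_0,M_1$ be connected closed spin $n$-manifolds that are spin bordant. Then for all $m$, $\mathcal R^{\le m}(M_0)$ and $\mathcal R^{\le m}(M_1)$ are weakly equivalent, and even homeomorphic. In particular $\mathcal R^{\min}(M_0)\cong\mathcal R^{\min}(M_1)$.

**Proof of the Corollary from Theorem A.** All manifolds in the sequence are connected: $S^k$ has codimension at least $2$, so its complement $N_\infty$ is connected, and the piece $B^{k+1}\times S^l$ glued to it is connected because $l\ge1$. The trace of a spin-compatible surgery is a spin bordism, and $\hat A$ and $\alpha$ are spin bordism invariants, so all manifolds in the sequence have the same $d$. Apply Theorem A with $m=d$ at each step. $\square$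

## 3. The case $S^3$ and $S^2\times S^1$ by hand

Take $M=S^3$ and $k=l=1$, with the standard circle. By the example of Section 1, $S^3\setminus S^1$ is conformal to $\mathbb H^2\times S^1$. As a manifold it is $\mathbb R^2\times S^1$, and (2) closes it at infinity by $B^2\times S^1$, so $\widetilde M=S^2\times S^1$. The $S^1$ factor is the linking circle, which bounds a disc in $S^3$; we shall see in Lemma 2 that this forces spinors to be antiperiodic along it.

Let $W$ be a surface with a metric $\gamma$ and consider $W\times S^1$ with $\gamma\oplus\sigma_1$ and this kind of spin structure. Let $\nu$ be Clifford multiplication by $\partial_\theta$ and $P$ the part of $D$ that differentiates along $W$. Then $D=P+\nu\,\partial_\theta$. Since $\nu$ is parallel and anticommutes with Clifford multiplication by vectors tangent to $W$, we have $P\nu=-\nu P$, and $P$ commutes with $\partial_\theta$. So $D^2=P^2-\partial_\theta^2$. Antiperiodic functions are series in $e^{i(j+1/2)\theta}$, and for compactly supported $\varphi$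
$$\|D\varphi\|^2=\|P\varphi\|^2+\|\partial_\theta\varphi\|^2\ge\tfrac14\|\varphi\|^2 .$$
This holds for every $\gamma$. With $W=S^2$ round we find that $S^2\times S^1$ has no harmonic spinors. With $W=\mathbb H^2$, or with $W$ a plane that is a flat cylinder far out, the manifold is complete and a cutoff argument (carried out in Lemma 3) shows that there are no $L^2$ harmonic spinors either. This fits with the round $S^3$, which has none by the Schrödinger–Lichnerowicz formula. Here $d=0$ on both sides, and both metrics are minimal.

In this example the product form holds on all of $N_\infty$. For general $M$ it holds only on the end, and there may be kernel coming from the compact part; the task is to show that nothing on the end can add to it.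

## 4. Why the two ends cannot be joined by a straight line

From $M$, formula (1) gives ends $(dt^2+e^{2t}h)\oplus\sigma_l$. From $\widetilde M$, the same formula with the roles exchanged gives $(dt^2+e^{2t}h')\oplus\sigma_k$, with $h'$ a metric on $S^l$. The first thing to try is to join these by convex combination, far out on the end. For $h=\sigma_k$, $h'=\sigma_l$ this passes through
$$\hat g_s=dt^2+\bigl((1-s)e^{2t}+s\bigr)\sigma_k+\bigl((1-s)+se^{2t}\bigr)\sigma_l ,\qquad 0<s<1 .$$
Both spheres now have radius tending to infinity, and the lower bound on the end is lost. To see this, put $u=e^{-t}$. Then $\hat g_s=u^{-2}\bar g$ with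
$$\bar g=du^2+\bigl((1-s)+su^2\bigr)\sigma_k+\bigl((1-s)u^2+s\bigr)\sigma_l,$$
which is smooth and non-degenerate up to $u=0$. Choose a non-zero smooth spinor $\psi_0$ on the collar, parallel along the $u$-lines, so that $|\psi_0|$ does not depend on $u$. Take $0\ne F\in C_c^\infty((0,1))$ and $f(u)=F(\tau/L-1)$ with $\tau=-\log u$. By conformal covariance (formula (8) below, with $\rho=u$), the spinor $\hat\varphi=u^{\frac{n-1}2}\widehat{f\psi_0}$ satisfies
$$\|\hat\varphi\|^2=\int u^{-1}f^2|\psi_0|^2dv_{\bar g}\ge cL\int F^2,$$
$$\|D\hat\varphi\|^2=\int u\,|D(f\psi_0)|^2dv_{\bar g}\le C\int u(f'^2+f^2)\,du\le C\Bigl(L^{-1}\int F'^2+e^{-2L}L\int F^2\Bigr).$$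
Here we used $du=-u\,d\tau$, $|f'|=|F'|/(Lu)$, and $u\le e^{-L}$ on the support. The quotient $\|D\hat\varphi\|^2/\|\hat\varphi\|^2$ tends to $0$ as $L\to\infty$, with supports arbitrarily far out. So the gap is gone, and with it every means we have of preventing kernel from appearing on the end.

The way around is not to move both spheres at once. Keep $S^l$ round of size $1$ and change only $\gamma$, from $dt^2+e^{2t}h$ to $dt^2+\sigma_k$. This path stays in the class $\gamma\oplus\sigma_l$, where the gap is uniform. From the other side keep $S^k$ round and change $dt^2+e^{2t}h'$ to $dt^2+\sigma_l$. Both paths end at the same model $dt^2+\sigma_k+\sigma_l$.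

How far out the change must be made will be found by a compactness argument, so the distance depends on the compact family of metrics considered. For this reason we do not look for a single map from metrics on $M$ to metrics on $\widetilde M$. We work with compact families and with a criterion for weak equivalence that needs nothing else.

## 5. Compact families and comparison of spinors

**Criterion (W).** A map $i:X\to Y$ is a weak equivalence if for all $j\ge0$ and all $a:S^{j-1}\to X$, $b:D^j\to Y$ with $b|_{S^{j-1}}=ia$, the map $b$ is homotopic rel $S^{j-1}$ to some $ic$ with $c:D^j\to X$, $c|_{S^{j-1}}=a$.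

This is standard (see May, *A Concise Course in Algebraic Topology*). For $j=0$, with $S^{-1}=\emptyset$, it gives surjectivity on $\pi_0$; for $j\ge1$ and $a$ constant it gives surjectivity on $\pi_j$. If $a:S^j\to X$ and $ia$ extends to $b:D^{j+1}\to Y$, then $a$ extends to $c:D^{j+1}\to X$; this gives injectivity on $\pi_j$, including $j=0$.

**Colimits.** Let $X_1\subset X_2\subset\cdots$ be closed inclusions of $T_1$ spaces. Then every continuous map from a compact space $Z$ to $\operatorname{colim}X_T$ factors continuously through some $X_T$. Indeed, if the image lies in no $X_T$, choose points $x_T$ of the image outside $X_T$. Every subset of $\{x_T\}$ meets each $X_T$ in a finite set, so it is closed in the colimit. Hence $\{x_T\}$ is an infinite closed discrete subset of the compact image, which is impossible. The factorization is continuous because each $X_T$ is a closed subspace of the colimit.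

**Comparing spinors** (Bourguignon–Gauduchon). For metrics $g,g'$ let $b$ be the positive $g$-symmetric endomorphism with $g'(b\cdot,b\cdot)=g$; if $g'=g(H\cdot,\cdot)$, then $b=H^{-1/2}$, which depends smoothly and pointwise on $g'$. It maps $g$-orthonormal frames to $g'$-orthonormal frames. It is connected to the identity through the positive endomorphisms $(1-s)\,\mathrm{id}+sb$, so it lifts to the spin double covers and gives a fiberwise isometry $\Sigma_g\to\Sigma_{g'}$. Let $D^{g'}_g$ be $D^{g'}$ transported to $\Sigma_g$. For a local $g$-orthonormal frame $(e_i)$ we use the $g'$-orthonormal frame $(be_i)$. In it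
$$D^{g'}_g=\sum_ie_i\cdot\Bigl(\partial_{be_i}+\tfrac14\sum_{p,q}g'\bigl(\nabla^{g'}_{be_i}(be_p),be_q\bigr)e_pe_q\Bigr),$$
and the connection coefficients involve $g'$ and its first derivatives only. So locally
$$D^{g'}_g=\sum_jA^j(x,g'(x))\,\partial_j+B(x,g'(x),\partial g'(x)),\tag{4}$$
with $A^j,B$ smooth in their arguments and $D^g_g=D^g$. The kernels of $D^{g'}$ and $D^{g'}_g$ are identified by the fiberwise isometry.

## 6. Semicontinuity of the kernel on $M$ under $C^1$-bounded changes near $S^k$

Near $S^k$ we shall have to change a metric by an amount that is small in $C^0$ but only bounded in $C^1$. The first lemma says that this is harmless.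

**Lemma 1.** Let $g,g_i$ be metrics on $M$ with $g_i\to g$ in $C^0(M)$ and $(g_i)$ bounded in $C^1(M)$. Let $\varepsilon_i\to0$ with $\|g_i-g\|_{C^1(\{r\ge\varepsilon_i\})}\to0$, where $\{r\ge\varepsilon_i\}$ denotes the complement of the open $\varepsilon_i$-tube. Then $\dim\ker D^{g_i}\le\dim\ker D^g$ for large $i$. In particular $\mathcal R^{\le m}(M)$ is open in $\mathcal{Riem}(M)$.

**Proof.** First we show that $D^{g_i}_g\to D^g$ in operator norm $H^1\to L^2$. In (4) the coefficients $A^j$ for $g_i$ converge uniformly to those for $g$. The coefficients $B$ are uniformly bounded, and they converge uniformly on $\{r\ge\varepsilon_i\}$. So for $\varphi\in H^1(\Sigma_g)$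
$$\|(D^{g_i}_g-D^g)\varphi\|_{L^2}\le o(1)\|\varphi\|_{H^1}+C\|1_{\{r\le\varepsilon_i\}}\varphi\|_{L^2}.$$
Since $n\ge3$ and $\frac12=\frac1n+\frac{n-2}{2n}$, the inequalities of Hölder and Sobolev give
$$\|1_{\{r\le\varepsilon_i\}}\varphi\|_{L^2}\le\mathrm{vol}(\{r\le\varepsilon_i\})^{1/n}\|\varphi\|_{L^{2n/(n-2)}}\le o(1)\|\varphi\|_{H^1}.$$

Next, let $V$ be the $H^1$-orthogonal complement of $\ker D^g$. We claim that there is $c>0$ with $\|D^g\varphi\|_{L^2}\ge c\|\varphi\|_{H^1}$ on $V$. Otherwise there are $\varphi_\nu\in V$ with $\|\varphi_\nu\|_{H^1}=1$ and $D^g\varphi_\nu\to0$ in $L^2$. By Rellich a subsequence converges in $L^2$. The elliptic estimate $\|\varphi\|_{H^1}\le C(\|D^g\varphi\|_{L^2}+\|\varphi\|_{L^2})$, applied to differences, shows that it converges in $H^1$. The limit lies in $V\cap\ker D^g=0$ and has norm $1$, a contradiction.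

Hence $\|D^{g_i}_g\varphi\|\ge\frac c2\|\varphi\|_{H^1}$ on $V$ for large $i$. So $\ker D^{g_i}_g\cap V=0$, and $\dim\ker D^{g_i}\le\operatorname{codim}V=\dim\ker D^g$.

For openness, use that $\mathcal{Riem}(M)$ is metrizable. If $\mathcal R^{\le m}(M)$ were not open, there would be $g_i\to g$ in $C^\infty$ with $\dim\ker D^{g_i}>m\ge\dim\ker D^g$, contrary to what was just shown (with any $\varepsilon_i\to0$). $\square$

## 7. The spectral gap on the linking sphere

**Lemma 2.** There is $c_l>0$ such that for every $T\ge0$, every Riemannian metric $\gamma$ on $[T,\infty)\times S^k$, and every smooth spinor $\varphi$ with compact support in $(T,\infty)\times S^k\times S^l$, with respect to the metric $\gamma\oplus\sigma_l$ and the spin structure of $N_\infty$: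
$$\|D\varphi\|_{L^2}^2\ge c_l\|\varphi\|_{L^2}^2.$$

**Proof.** *Splitting off the sphere directions.* The aim is to reduce to the slices $\{z\}\times S^l$. Put $W=(T,\infty)\times S^k$, with local orthonormal frames $(e_a)$ of $W$ and $(f_b)$ of $S^l$, pulled back to the product. Let $P=\sum e_a\cdot\nabla_{e_a}$ and $Q=\sum f_b\cdot\nabla_{f_b}$. These do not depend on the frames, and $D=P+Q$. Both are formally self-adjoint: $\langle P\varphi,\psi\rangle-\langle\varphi,P\psi\rangle$ is the divergence along $W$ of a vector field tangent to $W$, and likewise for $Q$ along $S^l$. In the product metric, $\nabla_{e_a}f_b=\nabla_{f_b}e_a=0$, $[e_a,f_b]=0$ and $R(e_a,f_b)=0$. Hence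
$$PQ+QP=\sum_{a,b}e_a\cdot f_b\cdot(\nabla_{e_a}\nabla_{f_b}-\nabla_{f_b}\nabla_{e_a})=0,$$
because $f_b\cdot e_a=-e_a\cdot f_b$ and the bracket is the spinor curvature in the directions $e_a,f_b$. So $\|D\varphi\|^2=\|P\varphi\|^2+\|Q\varphi\|^2\ge\|Q\varphi\|^2$. By Fubini it suffices to show $\int_{\{z\}\times S^l}|Q\varphi|^2\ge c_l\int_{\{z\}\times S^l}|\varphi|^2$ for each $z\in W$.

*The case $l\ge2$.* Here curvature gives the bound. At a given point take $(f_b)$ with vanishing covariant derivatives there. Then
$$Q^2=\sum_{b,c}f_bf_c\nabla_{f_b}\nabla_{f_c}=-\sum_b\nabla_{f_b}\nabla_{f_b}+\frac12\sum_{b\ne c}f_bf_c\,R^\Sigma(f_b,f_c).$$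
Only the curvature of $S^l$ enters. From $R(X,Y)Z=\langle Y,Z\rangle X-\langle X,Z\rangle Y$ on the unit sphere and $R^\Sigma(X,Y)=\frac14\sum\langle R(X,Y)f_p,f_q\rangle f_pf_q$ we get $R^\Sigma(f_b,f_c)=\frac14(f_cf_b-f_bf_c)=-\frac12f_bf_c$ for $b\ne c$. Since $f_bf_cf_bf_c=-1$, the last sum is $\frac{l(l-1)}4$. So on slices $Q^2=\nabla^{S*}\nabla^S+\frac{l(l-1)}4$, the Schrödinger–Lichnerowicz formula in the $S^l$-directions. Integrating over the slice, $c_l=\frac{l(l-1)}4$ works.

*The case $l=1$.* There is no curvature, and the bound comes from the spin structure. Let $z=(t,x)$ and consider the loop $\{z\}\times S^1$, that is, the circle of radius $r=e^{-t}$ in $\{x\}\times B^2\subset M$. Let $v=(v_1,\dots,v_k)$ be a basis of $T_xS^k$ such that the frame $(v,\partial_{w_1},\partial_{w_2})$ is oriented. This loop of frames extends over the disc $\{x\}\times\{|w|\le r\}$ in $M$, so it lifts to a closed loop in the spin structure.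

With $\partial_t=-r\partial_r$, $\partial_\theta=r(-\sin\theta,\cos\theta)$ and $\partial_t=r(-\cos\theta,-\sin\theta)$ in the basis $\partial_{w_1},\partial_{w_2}$, so along the loop
$$(v,\partial_\theta,\partial_t)=(v,\partial_{w_1},\partial_{w_2})\cdot\begin{pmatrix}I&0\\0&r\,\mathrm{Rot}(\theta+\frac\pi2)\end{pmatrix}.$$
The matrix loop is the generator of $\pi_1(GL^+(n))=\pi_1(SO(n))=\mathbb Z/2$, because $n\ge3$. So the loop of frames $(v,\partial_\theta,\partial_t)$ lifts to a non-closed path.

Let $(E_1,\dots,E_{k+1})$ be a $\gamma$-orthonormal basis of $T_zW$ such that $F=(E_1,\dots,E_{k+1},\partial_\theta)$ is oriented. It differs from $(v,\partial_\theta,\partial_t)$ by a $\theta$-independent element of the connected group $GL^+(n)$. So $F$ lifts to a non-closed path too. The frame $F$ is orthonormal and parallel along $\{z\}\times S^1$ for $\gamma\oplus\sigma_1$. In the lifted frame, spinors along the circle are therefore functions $\psi(\theta)$ with values in a fixed vector space, with $\psi(\theta+2\pi)=-\psi(\theta)$ and $\nabla_{\partial_\theta}=\partial_\theta$. Thus $Q=f\cdot\partial_\theta$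 with a constant matrix $f$, $f^2=-1$, and $Q^2=-\partial_\theta^2$ has eigenvalues $(j+\frac12)^2\ge\frac14$. So $c_1=\frac14$ works. $\square$

The extension of the spin structure over the disc was really needed. On $[0,\infty)\times S^1\times S^1$ with the flat metric and both circles periodic there is a parallel spinor $\psi_0$ of norm $1$. For a fixed bump function $f\ne0$ with compact support in $(0,\infty)$, the spinor $f(t/R)\psi_0$ has $\|D\varphi\|^2/\|\varphi\|^2=R^{-2}\int f'^2/\int f^2\to0$ as $R\to\infty$.

## 8. Semicontinuity of the $L^2$ kernel on $N_\infty$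

The next lemma turns the gap into a statement about families. The topology on $\mathcal G_T$ says nothing about the behavior of metrics at infinity, and yet the $L^2$ kernel is semicontinuous in it. Clearly $\mathcal G_T$ is closed in $\mathcal G_{T+1}$.

**Lemma 3.** Let $g_i,g\in\mathcal G_T$, $g_i\to g$ in $C^\infty_{loc}$, $m'\in\mathbb N$, and $\dim\ker_{L^2}D^{g_i}\ge m'$ for all $i$. Then $\dim\ker_{L^2}D^g\ge m'$.

**Proof.** *No mass escapes to infinity.* Let $u=u(t)$ be smooth with values in $[0,1]$, $u=0$ for $t\le T+\frac13$ and off the end, $u=1$ for $t\ge T+1$. Let $K$ be the compact set of points of $N_\infty$ that lie off the end or satisfy $t\le T+1$. Then $|du|_{g_i}\le C$ uniformly in $i$, since $du$ is supported in $K$. Let $\varphi\in\ker_{L^2}D^{g_i}$. By completeness there are smooth compactly supported $v_R:N_\infty\to[0,1]$ with $|dv_R|_{g_i}\le1/R$ and $v_R\to1$ pointwise as $R\to\infty$ (compose a smooth proper function of gradient at most $1$, obtained by smoothing a multiple of the distance function, with a cutoff at scale $R$). Apply Lemma 2 to $v_Ru\varphi$, where $D(v_Ru\varphi)=u\,dv_R\cdot\varphi+v_R\,du\cdot\varphi$: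
$$\sqrt{c_l}\,\|v_Ru\varphi\|\le\tfrac1R\|\varphi\|+\|du\cdot\varphi\|.$$
Letting $R\to\infty$ we get $c_l\|u\varphi\|^2\le\|du\cdot\varphi\|^2\le C^2\|\varphi\|^2_{L^2(K)}$. Since $u=1$ off $K$,
$$\|\varphi\|_{L^2(N_\infty)}\le C'\|\varphi\|_{L^2(K)}\tag{5}$$
with $C'$ independent of $i$ and of $\varphi$. This is where the uniformity of Lemma 2 in $\gamma$ is used, since the metrics $g_i$ are unrelated at infinity.

*Uniform local bounds.* By (5), restriction to $K$ is injective on $\ker_{L^2}D^{g_i}$. So we may choose $\varphi_i^1,\dots,\varphi_i^{m'}\in\ker_{L^2}D^{g_i}$ that are orthonormal in $L^2(K,g_i)$, with $L^2(N_\infty,g_i)$-norms at most $C'$. Transport them to $\Sigma_g$ by the fiberwise isometries, keeping the notation. By (4) the coefficients of $D^{g_i}_g$ converge to those of $D^g$ uniformly on compact sets, and the volume densities converge likewise. Let $\zeta$ be a compactly supported smooth function. Gårding's inequality for $D^g$ on spinors supported in $\operatorname{supp}\zeta$ gives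
$$\|\zeta\varphi_i^j\|_{H^1}\le C_\zeta\bigl(\|(D^g-D^{g_i}_g)(\zeta\varphi_i^j)\|+\|D^{g_i}_g(\zeta\varphi_i^j)\|+\|\zeta\varphi_i^j\|\bigr)\le o(1)\|\zeta\varphi_i^j\|_{H^1}+C'_\zeta .\tag{6}$$
Here $D_g^{g_i}(\zeta\varphi_i^j)$ involves only derivatives of $\zeta$ times $\varphi_i^j$, because $D^{g_i}_g\varphi^j_i=0$, so it is bounded in $L^2$. For large $i$ the first term on the right is absorbed. So the $\varphi_i^j$ are bounded in $H^1_{loc}$.

*The limit.* By Rellich, and a diagonal sequence over an exhaustion, a subsequence converges weakly in $H^1_{loc}$ and strongly in $L^2_{loc}$ to $\varphi^j$, $j=1,\dots,m'$. Since the coefficients converge uniformly on compact sets, $D^g\varphi^j$ is the weak $L^2_{loc}$-limit of $D^{g_i}_g\varphi^j_i=0$, so $D^g\varphi^j=0$. On each compact set the $L^2$-norm of $\varphi^j$ is at most $C'$, so $\varphi^j\in L^2(N_\infty,g)$. By strong convergence on $K$ the $\varphi^j$ are orthonormal in $L^2(K,g)$, hence linearly independent. $\square$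

## 9. Harmonic spinors on $M$ and on the conformally changed complement

This section passes from $M$ to $N_\infty$ without changing the dimension of the kernel. Fix a smooth $\rho>0$ on $N_\infty$ with $\rho=e^{-t}$ for $t\ge1$ and $\rho=1$ off the end.

Recall conformal covariance (Hitchin). For $\hat g=e^{2f}g$ there is a canonical fiberwise isometric identification $\varphi\mapsto\hat\varphi$ of spinors with
$$D^{\hat g}\hat\varphi=e^{-f}\,\bigl(D^g\varphi+\tfrac{n-1}2\operatorname{grad}f\cdot\varphi\bigr)^{\wedge}.\tag{7}$$
Replacing $\varphi$ by $e^{-\frac{n-1}2f}\varphi$ cancels the gradient term. With $e^f=\rho^{-1}$, that is $\hat g=\rho^{-2}g$, this gives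
$$D^{\hat g}\bigl(\rho^{\frac{n-1}2}\hat\varphi\bigr)=\rho^{\frac{n+1}2}\widehat{D^g\varphi},\qquad \int|\rho^{\frac{n-1}2}\hat\varphi|^2dv_{\hat g}=\int\rho^{-1}|\varphi|^2dv_g ,\tag{8}$$
the second because $dv_{\hat g}=\rho^{-n}dv_g$.

**Lemma 4.** Let $g$ be a metric on $M$ with $\iota^*g=h+\delta$ on $\{r\le e^{-T}\}$, $T\ge1$, $h\in\mathcal{Riem}(S^k)$. Then $\hat g:=\rho^{-2}g|_{N_\infty}$ is complete, equals $(dt^2+e^{2t}h)\oplus\sigma_l$ for $t\ge T$, and $\dim\ker D^g=\dim\ker_{L^2}D^{\hat g}$.

**Proof.** The form of $\hat g$ is (1). It is complete because $\{t\le T\}$ together with the points off the end is compact, and $|dt|_{\hat g}=1$ for $t\ge T$.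

*From $M$ to $N_\infty$.* If $\varphi\in\ker D^g$ on $M$, then $\varphi$ is smooth, hence bounded, and $\int\rho^{-1}|\varphi|^2dv_g<\infty$, because $\int_0^1r^{-1}r^l\,dr<\infty$ for $l\ge1$. By (8) this gives an injection $\ker D^g\to\ker_{L^2}D^{\hat g}$, $\varphi\mapsto\rho^{\frac{n-1}2}\hat\varphi$.

*From $N_\infty$ to $M$.* An element of $\ker_{L^2}D^{\hat g}$ has, by (8), the form $\rho^{\frac{n-1}2}\hat\varphi$ with $D^g\varphi=0$ on $M\setminus S^k$ and $\int\rho^{-1}|\varphi|^2<\infty$. As $\rho$ is bounded, $\varphi\in L^2(M)$. We must remove the singularity along $S^k$. Let $\eta$ be a smooth spinor on $M$ and $u_\varepsilon$ a cutoff with values in $[0,1]$, $u_\varepsilon=1$ for $r\le\varepsilon$, $u_\varepsilon=0$ for $r\ge2\varepsilon$, $|du_\varepsilon|\le C/\varepsilon$. Since $(1-u_\varepsilon)\eta$ has compact support in $M\setminus S^k$, $\int\langle\varphi,D((1-u_\varepsilon)\eta)\rangle=0$. Hence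
$$\Bigl|\int\langle\varphi,D\eta\rangle\Bigr|=\Bigl|\int\langle\varphi,D(u_\varepsilon\eta)\rangle\Bigr|\le o(1)+\frac C\varepsilon\int_{r\le2\varepsilon}|\varphi|\le o(1)+\frac C\varepsilon\,\varepsilon^{\frac{l+1}2}\|\varphi\|_{L^2(r\le2\varepsilon)}.$$
The $o(1)$ is the term $\int\langle\varphi,u_\varepsilon D\eta\rangle$, and the last inequality is Cauchy–Schwarz with $\mathrm{vol}\{r\le2\varepsilon\}\le C\varepsilon^{l+1}$ (with a new constant). Since $l\ge1$, the power $\varepsilon^{\frac{l-1}2}$ is bounded, and $\|\varphi\|_{L^2(r\le2\varepsilon)}\to0$. So $D^g\varphi=0$ weakly on $M$, and $\varphi$ is smooth by elliptic regularity. The injection above is therefore onto. $\square$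

## 10. The zigzag from $\mathcal R^{\le m}(M)$ to $\mathcal R^{\le m}(\widetilde M)$

We prove Theorem A. Fix $m$ and write $A=\mathcal R^{\le m}(M)$. The plan is
$$A\ \longleftarrow\ A_0\ \longleftarrow\ A_{prod}\ \cong\ E_{\Gamma_1}\ \longrightarrow\ E\ \longleftarrow\ E_{\Gamma_0},$$
where $A_0$ and $A_{prod}$ are spaces of metrics that are normalized along and near $S^k$, and the $E$'s are spaces of metrics on $N_\infty$.

**Step 1: normalization along $S^k$.** This step makes the metric equal to $h\oplus\delta$ at the points of $S^k$. It is needed because in Step 2 we cut off the difference $\bar g-g$ at scale $\varepsilon$; unless this difference vanishes along $S^k$, the modified metrics do not converge to $g$ in $C^0$ and Lemma 1 does not apply. Let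
$$A_0=\{g\in A:\ \iota^*g=h_g\oplus\delta\text{ on }T(S^k\times B^{l+1})|_{S^k\times0}\},\qquad h_g=g|_{TS^k}.$$
We claim that $A_0\subset A$ is a strong deformation retract.

For $g\in A$ let $\pi$ be the $g$-orthogonal projection onto the $g$-normal bundle of $S^k$, $q_{ij}=g(\pi\partial_{w_i},\pi\partial_{w_j})$, and $a=q^{-1/2}$, which is positive definite symmetric. Then $e_i=\sum_ja_{ji}\pi\partial_{w_j}$ is a $g$-orthonormal frame of the normal bundle, since $aqa=I$. As $\pi\partial_{w_j}$ is $\partial_{w_j}$ minus a vector tangent to $S^k$, the linear maps $L(x)$ of $T_xS^k\oplus\mathbb R^{l+1}$ with $L(v)=v$, $L(\partial_{w_i})=e_i$ have the form $L(v,w)=(v+b(x)w,\,a(x)w)$. By construction $g(L\cdot,L\cdot)=h_g\oplus\delta$.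

We realize $L$ as the derivative along $S^k$ of an isotopy. Put $a_s=(1-s)I+sa$, which is positive definite, and $L_s(v,w)=(v+sbw,\,a_sw)$. Let $\eta_1$ be a cutoff with $\eta_1=1$ near $0$ and $\eta_1(r)=0$ for $r\ge\frac12$. Consider the time-dependent vector field
$$X_s(x,w)=\eta_1(|w|)\bigl(b(x)a_s(x)^{-1}w,\ (a(x)-I)a_s(x)^{-1}w\bigr)\in T_xS^k\oplus\mathbb R^{l+1},$$
extended by $0$ to $M$, and let $\psi_{g,s}$ be its flow from time $0$ to time $s$. Since $X_s=0$ at $w=0$, the flow fixes $S^k$ pointwise. At points of $S^k$ the linearization is $DX_s(v,w)=(ba_s^{-1}w,(a-I)a_s^{-1}w)$, and $\frac d{ds}D\psi_{g,s}=DX_s\circ D\psi_{g,s}$. On the other hand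
$$\tfrac d{ds}L_s(v,w)=(bw,(a-I)w)=DX_s\circ L_s(v,w),\qquad L_0=\mathrm{id}.$$
By uniqueness for linear differential equations $D\psi_{g,s}=L_s$ along $S^k$. As $L_1=L$, $\psi_{g,1}^*g=h_g\oplus\delta$ along $S^k$.

The sections $a,b$ over $S^k$ depend continuously on $g$ in $C^\infty$. Hence so do $X_s$ and, by smooth dependence of solutions on parameters, $\psi_{g,s}$ and $\psi_{g,s}^*g$, jointly in $(g,s)$. The $\psi_{g,s}$ are isotopic to the identity, so they preserve the spin structure, and $\dim\ker D^{\psi_{g,s}^*g}=\dim\ker D^g$. Thus $\psi_{g,s}^*g\in A$ and $\psi_{g,1}^*g\in A_0$. If $g\in A_0$, then $a=I$, $b=0$, $X_s=0$ and $\psi_{g,s}=\mathrm{id}$. So $(g,s)\mapsto\psi_{g,s}^*g$ is a strong deformation retraction of $A$ to $A_0$.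

**Step 2: product form near $S^k$.** This step produces the form $h+\delta$ that Lemma 4 requires. For integers $T\ge1$ let $A_{prod,T}=\{g\in A:\iota^*g=h_g+\delta\text{ on }r\le e^{-T}\}$. It is closed in $A$ and contained in $A_0$, and $A_{prod,T}\subset A_{prod,T+1}$. Let $A_{prod}=\operatorname{colim}_TA_{prod,T}$. We claim that $A_{prod}\to A_0$ is a weak equivalence.

Let $a:S^{j-1}\to A_{prod}$ and $b:D^j\to A_0$, $p\mapsto g_p$, be as in (W). By the remark on colimits, the image of $a$ lies in some $A_{prod,T_0}$. Let $\bar g_p=h_{g_p}+\delta$ on the tube, let $\eta$ be a cutoff with values in $[0,1]$, $\eta=1$ on $[0,\frac12]$ and $\eta=0$ on $[1,\infty)$, and put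
$$g_{p,s,\varepsilon}=g_p+s\,\eta(r/\varepsilon)(\bar g_p-g_p),\qquad s\in[0,1],\ 0<\varepsilon<e^{-T_0}.$$
These are metrics, being pointwise convex combinations of metrics. Since $g_p\in A_0$, the difference $\bar g_p-g_p$ vanishes along $S^k$. As $D^j$ is compact, it is $O(r)$ with bounded first derivatives, uniformly in $p$. The derivative of $\eta(r/\varepsilon)$ is $O(1/\varepsilon)$ and lives where the difference is $O(\varepsilon)$. So
$$\|g_{p,s,\varepsilon}-g_p\|_{C^0}\le C\varepsilon,\qquad\|g_{p,s,\varepsilon}\|_{C^1}\le C,\qquad g_{p,s,\varepsilon}=g_p\ \text{ for } r\ge\varepsilon .$$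

For small $\varepsilon$ all $g_{p,s,\varepsilon}$ lie in $A$. Otherwise there are $\varepsilon_i\to0$, $p_i\to p$ (after passing to a subsequence) and $s_i$ with $\dim\ker D^{g_{p_i,s_i,\varepsilon_i}}\ge m+1$. The metrics $g_i=g_{p_i,s_i,\varepsilon_i}$ and $g=g_p$ satisfy the hypotheses of Lemma 1, because $g_{p_i}\to g_p$ in $C^\infty$. So $\dim\ker D^{g_p}\ge m+1$, a contradiction.

Fix such an $\varepsilon$. The metrics $g_{p,s,\varepsilon}$ agree with $g_p$ along $S^k$, so they lie in $A_0$, and they depend continuously on $(p,s)$. For $p\in S^{j-1}$ we have $\bar g_p=g_p$ on $r\le e^{-T_0}$, so the homotopy is constant there. For $s=1$ the metric is $\bar g_p$ on $r\le\varepsilon/2$, so it lies in $A_{prod,T}$ when $T\ge T_0$ and $e^{-T}\le\varepsilon/2$. This verifies (W).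

**Step 3: changing $\gamma$ on the open manifold.** This is the step where the gap is used. Let $E_T=\{g\in\mathcal G_T:\dim\ker_{L^2}D^g\le m\}$, which is closed in $E_{T+1}$, and $E=\operatorname{colim}_TE_T$. Let $\Gamma$ be one of the following non-empty convex sets of metrics on $[0,\infty)\times S^k$:
$$\Gamma_1=\{dt^2+e^{2t}h:h\in\mathcal{Riem}(S^k)\},\qquad\Gamma_0=\{dt^2+\sigma_k\}.$$
Let $E_{\Gamma,T}\subset E_T$ be the subspace where $\gamma$ is the restriction to $t\ge T$ of an element of $\Gamma$. It is closed: a limit in $E_T$ of metrics with $\gamma_i=dt^2+e^{2t}h_i$ has $\gamma=dt^2+e^{2t}h$, and $h$ is positive definite because $\gamma$ is a metric. The element of $\Gamma$ is determined by $g$ and depends continuously on $g\in E_{\Gamma,T}$. Also $E_{\Gamma,T}$ is closed in $E_{\Gamma,T+1}$. Put $E_\Gamma=\operatorname{colim}_TE_{\Gamma,T}$. We claim that $E_\Gamma\to E$ is a weak equivalence.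

Given $a:S^{j-1}\to E_\Gamma$ and $b:D^j\to E$, $p\mapsto g_p$, as in (W), choose $T$ such that the image of $a$ lies in $E_{\Gamma,T}$ and the image of $b$ lies in $E_T$. Write $g_p=\gamma_p\oplus\sigma_l$ on $t\ge T$. For $p\in S^{j-1}$, $\gamma_p=\bar\gamma_p|_{t\ge T}$ with $\bar\gamma_p\in\Gamma$. Extend $\bar\gamma$ to a continuous map $D^j\to\Gamma$ by convexity: $\bar\gamma_{\tau\omega}=(1-\tau)\gamma_*+\tau\bar\gamma_\omega$ for $\omega\in S^{j-1}$, $\tau\in[0,1]$, with a fixed $\gamma_*\in\Gamma$. Let $\chi$ be smooth and nondecreasing, $\chi=0$ on $(-\infty,0]$, $\chi=1$ on $[1,\infty)$. For $T'\ge T$ let $g_{p,s,T'}=g_p$ for $t\le T'$ and off the end, and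
$$g_{p,s,T'}=\bigl[(1-s\chi(t-T'))\gamma_p+s\chi(t-T')\bar\gamma_p\bigr]\oplus\sigma_l\qquad(t\ge T).\tag{9}$$
The two prescriptions agree for $T\le t\le T'$. These metrics are complete: for $s<1$ they are at least $(1-s)g_p$, and for $s=1$ they equal $\bar\gamma_p\oplus\sigma_l$ for $t\ge T'+1$, where $|dt|=1$. So $g_{p,s,T'}\in\mathcal G_T$, continuously in $(p,s)$, with the same $T$ for all $T'$.

For $T'$ large all $g_{p,s,T'}$ lie in $E_T$. Otherwise there are $T_i'\to\infty$, $p_i\to p$ and $s_i$ with $\dim\ker_{L^2}D^{g_{p_i,s_i,T'_i}}\ge m+1$. As $g_{p_i,s_i,T'_i}=g_{p_i}$ for $t\le T_i'$, these metrics converge to $g_p$ in $C^\infty_{loc}$. Lemma 3 gives $\dim\ker_{L^2}D^{g_p}\ge m+1$, contradicting $g_p\in E_T$.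

Fix such a $T'$. The homotopy is constant for $p\in S^{j-1}$, since there $\gamma_p=\bar\gamma_p$ on $t\ge T$. At $s=1$ it lies in $E_{\Gamma,T''}$ for integers $T''\ge T'+1$. This verifies (W).

**Step 4: conclusion.** Here we join the two halves and use the symmetry of $N_\infty$. By Lemma 4, $g\mapsto\rho^{-2}g|_{N_\infty}$ maps $A_{prod,T}$ into $E_{\Gamma_1,T}$. This map is bijective: for $\hat g\in E_{\Gamma_1,T}$ the metric $\rho^2\hat g$ equals $h+\delta$ near $S^k$ by (1), so it extends smoothly over $S^k$, and its Dirac kernel has dimension at most $m$ by Lemma 4. It is a homeomorphism. On both sides the metric for $t\ge T$ is determined by $h$, which can be read off on $T\le t\le T+1$, so the topology is that of $C^\infty$ convergence on the compact complement of $\{t>T+1\}$, where $\rho$ is smooth and positive. These homeomorphisms are compatible with $T\mapsto T+1$. Hence $A_{prod}\cong E_{\Gamma_1}$, and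
$$\mathcal R^{\le m}(M)\xleftarrow{\ \simeq\ }A_0\xleftarrow{\ \sim\ }A_{prod}\cong E_{\Gamma_1}\xrightarrow{\ \sim\ }E\xleftarrow{\ \sim\ }E_{\Gamma_0}=:C.\tag{10}$$
Here $C$ is the space of complete metrics on $N_\infty$ that equal $dt^2+\sigma_k+\sigma_l$ for $t\ge T$, for some $T$, with $\dim\ker_{L^2}D\le m$, topologized as a colimit over $T$. This description is symmetric under $(M,k,l)\leftrightarrow(\widetilde M,l,k)$, because $N_\infty$, its spin structure and its end coordinates are the same on both sides by (2).

Lemmas 1–4 and Steps 1–3 apply verbatim to $\widetilde M$ and the sphere $\{0\}\times S^l$ with tube $B^{k+1}\times S^l$. The requirements used were $n\ge3$, that the linking sphere (now $S^k$) has dimension at least $1$, and that the spin structure of $N_\infty$ extends over the tube (used in Lemma 2 when the linking sphere is a circle). All of them hold. Hence $\mathcal R^{\le m}(\widetilde M)$ is also connected to $C$ by a zigzag of weak equivalences. This proves Theorem A, and with it the Corollary. $\blacksquare$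

## 11. Spin bordant connected manifolds

We prove Theorem B. The first part finds enough surgeries of the allowed dimensions; the second is infinite-dimensional topology.

**Step 1: reduction to adding $S^1\times S^{n-1}$.** A diffeomorphism preserving orientation and spin structure induces homeomorphisms of the spaces $\mathcal R^{\le m}$. So it suffices to pass from $M_0$ to $M_1$ by surgeries of dimensions in $[1,n-2]$, their inverses, and spin diffeomorphisms, through connected manifolds. (A $k$-surgery has an inverse of dimension $n-1-k\in[1,n-2]$.)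

Let $W$ be a spin bordism from $M_0$ to $M_1$, made connected by interior connected sums. Since $W,M_0,M_1$ are connected, $W$ has a handle decomposition relative to $M_0$ without handles of index $0$ and $n+1$, with handles attached in order of increasing index. Let $M'$ be the level after the $1$-handles and $M''$ the level before the $n$-handles. From $M'$ to $M''$ one attaches handles of index $2,\dots,n-1$, that is, one performs spin-compatible surgeries of dimension $1,\dots,n-2$. These preserve connectedness, as in the proof of the Corollary.

As $M_0$ is connected and everything is oriented, the attaching balls of the $1$-handles can be moved into disjoint small balls, two for each handle, and $M'\cong M_0\#p(S^1\times S^{n-1})$. Dually, the $n$-handles are $1$-handles attached to $M_1$, so $M''\cong M_1\#q(S^1\times S^{n-1})$. In both cases the spin structure restricts to the given one on $M_0$ (resp. $M_1$) minus a ball, and some spin structure is put on each $S^1\times S^{n-1}$. A spin structure on a connected sum is determined by its restrictions to the punctured summands, because the connecting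 sphere $S^{n-1}$ is connected and so $H^1(\,\cdot\,;\mathbb Z/2)$ of the sum injects into that of the pieces. It remains to pass from a connected $M_0$ to $M_0\#(S^1\times S^{n-1})$ with either spin structure on the second summand.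

**Step 2: the two spin structures on $S^1\times S^{n-1}$ may be exchanged.** We use a diffeomorphism that is the identity near a point. Take $(z,y)\mapsto(z,\mathcal A(z)y)$, where $\mathcal A:S^1\to SO(n-1)\subset SO(n)$ is smooth, fixes $y_0\in S^{n-1}$, equals $1$ near $z=1$, and represents the generator of $\pi_1(SO(n))=\mathbb Z/2$. This is possible since $n-1\ge2$, so $\pi_1(SO(n-1))\to\pi_1(SO(n))$ is onto. The diffeomorphism fixes $S^1\times\{y_0\}$ pointwise. Its differential there fixes $\partial_z$ and acts on $T_{y_0}S^{n-1}$ by $\mathcal A(z)$, so it twists the product framing by a loop that is non-trivial in $\pi_1(SO(n))$. Hence it exchanges the two spin structures. It extends by the identity over a connected sum performed near $(1,y_0)$.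

**Step 3: one summand $S^1\times S^{n-1}$ arises by an $(n-2)$-surgery.** In
$$S^n=\partial(D^{n-1}\times D^2)=S^{n-2}\times D^2\cup D^{n-1}\times S^1,$$
surgery on the standard $S^{n-2}\times D^2$ yields $D^{n-1}\times S^1\cup D^{n-1}\times S^1=S^{n-1}\times S^1$, the double of $Y=D^{n-1}\times S^1$. It is spin-compatible: give $Y\subset S^n$ the induced spin structure; then the double is the boundary of the spin manifold $Y\times[0,1]$ (with corners rounded), and this puts a spin structure on it that restricts to the given one on $Y$. In other words, the spin structure on $S^{n-2}\times S^1\subset S^n$ extends over $D^{n-1}\times S^1\subset S^n$, hence over the glued-in copy. Now carry this out inside a ball in $M_0$, that is, in $M_0=M_0\#S^n$ with the sum formed at an interior point of $Y$. This $(n-2)$-surgery, where $n-2\ge1$, yields $M_0\#(S^{n-1}\times S^1)$ with a spin structure that restricts to the given one on $M_0$ minus a ball.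

By Steps 1–3 and Theorem A, $\mathcal R^{\le m}(M_0)\simeq\mathcal R^{\le m}(M')\simeq\mathcal R^{\le m}(M'')\simeq\mathcal R^{\le m}(M_1)$. For $\mathcal R^{\min}$ take $m=d(M_0)=d(M_1)$.

**Step 4: from weak equivalence to homeomorphism.** By Lemma 1, $\mathcal R^{\le m}(M)$ is open in $\mathcal{Riem}(M)$, hence in the separable infinite-dimensional Fréchet space $C^\infty(S^2T^*M)$, which is homeomorphic to $\ell^2$ (Anderson, Kadec). So $\mathcal R^{\le m}(M)$ is a separable metrizable $\ell^2$-manifold. It has the homotopy type of a CW complex (Palais, *Topology* 5 (1966)), so by Whitehead's theorem weakly equivalent such spaces are homotopy equivalent. Homotopy equivalent separable metrizable $\ell^2$-manifolds are homeomorphic (Henderson, *Topology* 9 (1970); Henderson–Schori, *Bull. AMS* 76 (1970)). This proves Theorem B. $\blacksquare$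

**Remark (connectedness).** Connectedness cannot be dropped in Theorem B. Let $M=K3\#\overline{K3}$. It is spin bordant to $K3\sqcup\overline{K3}$, which bounds $K3\times[0,1]$; so $M$ is spin bordant to $S^4$. By Theorem B with $m=0$, $\mathcal R^{\rm inv}(M)\cong\mathcal R^{\rm inv}(S^4)\ne\emptyset$, since the round metric lies in $\mathcal R^{\rm inv}(S^4)$. But surgery of dimension $n-1=3$ on the connecting sphere turns $M$ into $K3\sqcup\overline{K3}$, and $\mathcal R^{\rm inv}(K3\sqcup\overline{K3})=\emptyset$ because each component has $|\hat A|=2$. In this surgery $l=0$: the linking sphere is a pair of points, the operator $Q$ of Lemma 2 is zero, and the slices give no lower bound at all.
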